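\title{Stochastic finite automata in polynomial expected time recognize only regular languages}

\begin{abstract}
A stochastic finite automaton is a two-way finite automaton with both nondeterministic and random moves; equivalently, it is the finite-state verifier of an Arthur--Merlin game with visible coins. We prove that if such an automaton recognizes a language with bounded error, and its expected running time is polynomial for every input and every strategy of the prover, then the language is regular. The same holds for stochastic Turing machines using space $o(\log\log n)$, and this space bound is optimal. The proof cuts the input into two parts, certifies acceptance and non-acceptance by vectors of values that can be checked on each part separately, rounds these vectors to a small set, and compares the resulting bound on the rank of the matrix $[xy\in L]$ with the rank that a nonregular language must have.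
\end{abstract}

\section{The question and the results}\label{sec:intro}

A two-way finite automaton working on an input $xy$ carries a bounded amount of information across the boundary between $x$ and $y$ each time its head crosses it. Without coins, repeated crossings gain nothing, and only regular languages are recognized (Remark~\ref{rem:nocoins}). With coins, many crossings can accumulate statistical evidence, and nonregular languages become accessible; in the natural examples, however, the evidence accumulates over exponential time (Example~\ref{ex:exp}). This paper is about automata that have coins and nondeterminism but only polynomial time.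

\subsection{Stochastic Turing machines}

A \emph{stochastic Turing machine} (STM) $M$ has a finite control, a read-only two-way input tape and a work tape. An input $X$ over the finite alphabet $\Sigma$ is presented as $\triangleright X\triangleleft$, with endmarkers not in $\Sigma$. The input head starts on $\triangleright$, moves by $-1$, $0$ or $1$ in each step, and stays on the tape. A \emph{memory state} is a triple (control state, work-tape content, work-head position), and a \emph{configuration} is a memory state together with a position of the input head. Some control states are halting, either \emph{accepting} or \emph{rejecting}; entering one ends the run. A non-halting configuration has a finite, nonempty set of possible moves and is either \emph{probabilistic}, in which case a fair coin selects the move, or \emph{existential}, in which case the move is chosen by a prover who wants $M$ to accept. The kind of a configuration and its possible moves depend only on the memory state and the scanned input symbol. A deterministic Turing machine is the special case in which every non-halting configuration is existential with one possible move.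

A \emph{history} is a finite initial piece of a computation. A \emph{strategy} $\sigma$ on $X$ assigns a possible move to every history that ends in an existential configuration. A history shows the outcome of all earlier coins, so $M$ is the verifier of an Arthur--Merlin game whose random moves are visible to the prover. Once $\sigma$ is fixed the computation is a random process. Let $p_\sigma(X)$ be the probability that it reaches an accepting configuration (a computation that never halts does not accept), and let
\[
\operatorname{acc}(X)=\sup_\sigma p_\sigma(X)
\]
be the \emph{acceptance probability} of $X$. The machine \emph{recognizes} $L\subseteq\Sigma^*$ if $\operatorname{acc}(X)>3/4$ for $X\in L$ and $\operatorname{acc}(X)<1/4$ for $X\notin L$. More generally, for $0\le\alpha<\beta\le1$, it \emph{recognizes $L$ with thresholds $\alpha<\beta$} if $\operatorname{acc}(X)\ge\beta$ for $X\in L$ and $\operatorname{acc}(X)\le\alpha$ for $X\notin L$.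

$M$ \emph{uses space} $S(n)$ if no computation on any input $X$ uses more than $S(|X|)$ work cells. The number of memory states that use at most $S$ cells is at most $2^{d(S+1)}$, where $d$ depends only on $M$. A \emph{stochastic finite automaton} is an STM that uses no work space beyond its finite control. Following the convention of Dwork and Stockmeyer, $M$ \emph{runs in expected time} $T(n)$ if for every input $X$, in $L$ or not, and for every strategy, the computation halts with probability $1$ and its expected number of steps is at most $T(|X|)$. Logarithms are to base $2$ unless written $\ln$.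

We use the Myhill--Nerode theorem: $L$ is regular if and only if the relation ``$xy\in L\Leftrightarrow x'y\in L$ for all $y$'' between words $x,x'$ has finitely many classes.

\subsection{What exponential time can do}

\begin{example}\label{ex:exp}
Let $L_\le=\{0^i1^j: i\le j\}$. It is nonregular, since for $i<i'$ the word $0^i1^i$ is in $L_\le$ and $0^{i'}1^i$ is not. An automaton with coins and no existential choices recognizes it as follows. It checks that the input has the form $0^i1^j$ and then repeats rounds. In a round it sweeps the input from left to right. It tosses four coins on each $0$ and accepts if all $4i$ show heads. Otherwise it tosses four coins on each $1$ and two on $\triangleleft$, and rejects if all $4j+2$ show heads. Otherwise it starts a new round. With $a=16^{-i}$ and $b=16^{-j}/4$, a round accepts with probability $a$ and rejects with probability $(1-a)b$, so the acceptance probability is $a/(a+b-ab)$. If $i\le j$, then $a\ge4b$ and this is at least $a/(a+b)\ge4/5$. If $i>j$, then $a\le b/4$ and $a+b-ab=b+a(1-b)>b$, so it is less than $1/4$. The expected number of rounds is $1/(a+b-ab)\le 16^n$ on inputs of length $n$, and it is at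 least $1/(a+b)=\frac45\,4^n$ for $i=j=n/2$.
\end{example}

So some restriction on time is necessary for regularity. It is known that $\{a^nb^n\}$, too, is recognized with bounded error in exponential expected time by two-way probabilistic finite automata without nondeterminism \cite{Freivalds}. It is also known that an STM with sublogarithmic space may require exponential expected time: some languages, such as $\mathrm{CENTER}=\{w0x : w,x\in\{0,1\}^*,\ |w|=|x|\}$, are recognized by such machines, but not in less than exponential expected time. Neither fact is used below. The power of sublogarithmic-space STMs in polynomial expected time is stated as an open problem in \cite{Source}, where even the following case is left open.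

\begin{quote}
\textbf{Question.} Is there a nonregular language that is recognized by a stochastic finite automaton whose expected running time is bounded by a polynomial in the input length?
\end{quote}

Each resource alone gives only regular languages in polynomial time, by a count of the ways in which a prefix $x$ can behave (Remarks~\ref{rem:nocoins} and~\ref{rem:noprover}). This suggests the answer no. But the count breaks down when the resources are combined: the behavior of $x$ is then a \emph{set} of probability vectors, one for each plan of the prover, and there are too many such sets even after rounding.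

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $M$ be a stochastic finite automaton that runs in expected time $T(n)$, where $T$ is a polynomial. If $M$ recognizes $L$, then $L$ is regular.
\end{theorem}

Conversely, a deterministic finite automaton reads $\triangleright X\triangleleft$ in $|X|+2$ steps, so the languages in the Question are exactly the regular ones. Theorem~\ref{thm:A} follows from a tradeoff between memory and time.

\begin{theorem}\label{thm:B}
Let $0\le\alpha<\beta\le1$. Let $M$ be an STM that uses space $S(n)$, runs in expected time $T(n)$, and recognizes $L$ with thresholds $\alpha<\beta$. Put $T_n=\max(1,\max_{i\le2n}T(i))$ and $S_n=\max_{i\le2n}S(i)$, and let $C_n$ be the number of non-halting memory states that use at most $S_n$ cells. If $L$ is nonregular, then there is $\kappa>0$, depending only on $\beta-\alpha$, such that for infinitely many $n$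
\begin{equation}\label{eq:star}
C_n\bigl(\log(C_n+1)+\log\log(T_n+4)\bigr)\ \ge\ \kappa\sqrt{\log n}.
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] STMs with constant space and expected time $T(n)$, where $\log\log(T(n)+4)=o(\sqrt{\log n})$, recognize only regular languages, for any constant thresholds $\alpha<\beta$. This covers polynomial $T$ and $T=2^{\mathrm{polylog}(n)}$.
\item[(2)] STMs with space $o(\log\log n)$ and polynomial, or even $2^{\mathrm{polylog}(n)}$, expected time recognize only regular languages. The bound $o(\log\log n)$ is optimal: a nonregular language is recognized in space $O(\log\log n)$ and polynomial time, even deterministically.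
\end{enumerate}
\end{corollary}

We make no claim about time bounds between those in (1) and exponential.

\subsection{Plan of the proof}

Instead of classifying prefixes $x$, we classify \emph{reasons} why a pair $(x,y)$ is accepted or not. Section~\ref{sec:rank} sets the target: it suffices to cover the ones and the zeros of the matrix $[xy\in L]$ by few monochromatic rectangles. Section~\ref{sec:cut} describes the computation on $xy$ as a game on the $O(C_n)$ configurations next to the cut and shows that a vector of numbers attached to them defines such a rectangle. Section~\ref{sec:two} shows, in a game with two points, how few vectors can suffice. Sections~\ref{sec:tools}--\ref{sec:ones} carry this out in general, and Section~\ref{sec:end} draws the conclusions.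

\section{Rank and rectangle covers}\label{sec:rank}

Write $L(w)=1$ if $w\in L$ and $L(w)=0$ otherwise, let $\Sigma^{\le n}$ be the set of words of length at most $n$, and let $r_n$ be the rank over $\mathbb F_2=\mathrm{GF}(2)$ of the matrix
\[
H_n=\bigl(L(xy)\bigr)_{x,y\in\Sigma^{\le n}} .
\]
If $L$ is regular, $H_n$ has boundedly many distinct rows, so $r_n$ is bounded. For $L_\le$, the rows $0^i$ and columns $1^j$ with $0\le i,j\le n$ form a triangular matrix with ones on the diagonal, so $r_n\ge n+1$. Linear growth, at least infinitely often, is the rule for nonregular languages. Condon, Hellerstein, Pottle and Wigderson \cite{CHPW} have a result of this type; we give a complete proof.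

\begin{lemma}\label{lem:lower}
If $L$ is nonregular, then $r_n>n/2$ for infinitely many $n$.
\end{lemma}

The idea is that when the rank does not grow from $n$ to $n+1$, the row space becomes the state set of an automaton (a finite one, because the field is finite) that agrees with $L$ on short words. The first word on which the two disagree forces the rank to jump.

\begin{proof}
Suppose that $r_n\le n/2$ for all $n\ge n_0$, where $n_0\ge1$. The sequence $(r_n)$ is nondecreasing. If it increased at every $n\ge n_0$, we would have $r_n\ge n-n_0>n/2$ for large $n$. So there is $n\ge n_0$ with $r_n=r_{n+1}=r\le n/2$. For $|x|\le n+1$ define $\rho_x\in\mathbb F_2^{\Sigma^{\le n}}$ by $\rho_x(y)=L(xy)$. Every submatrix of $H_{n+1}$ that contains $H_n$ has rank $r$. Applied to the submatrices with index sets $\Sigma^{\le n+1}\times\Sigma^{\le n}$ and $\Sigma^{\le n}\times\Sigma^{\le n+1}$, this gives: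
\begin{enumerate}
\item[(i)] $\mathcal R:=\operatorname{span}\{\rho_x:|x|\le n+1\}=\operatorname{span}\{\rho_x:|x|\le n\}$, and $\dim\mathcal R=r$;
\item[(ii)] on the rows $\Sigma^{\le n}$, every column $z$ with $|z|\le n+1$ is a linear combination of columns in $\Sigma^{\le n}$.
\end{enumerate}
For $a\in\Sigma$ define a linear map $\Theta_a:\mathcal R\to\mathcal R$ by $\Theta_a\rho_x=\rho_{xa}$ for $|x|\le n$. The values lie in $\mathcal R$ by (i). The map is well defined: if $\sum_{|x|\le n}d_x\rho_x=0$, then $\sum_xd_xL(xz)=0$ for all $|z|\le n$, hence by (ii) for all $|z|\le n+1$, and $z=ay$ with $|y|\le n$ gives $\sum_xd_x\rho_{xa}=0$.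

Put $\Theta_{a_1\cdots a_k}=\Theta_{a_k}\cdots\Theta_{a_1}$, so that $\Theta_{xy}=\Theta_y\Theta_x$. Let $\Lambda$ be the empty word and define $L'(w)=(\Theta_w\rho_\Lambda)(\Lambda)$. The language $L'$ is regular: it is recognized by the deterministic automaton with the $2^r$ states $v\in\mathcal R$, initial state $\rho_\Lambda$, transitions $\Theta_a$, and accepting states $\{v:v(\Lambda)=1\}$. Every finite matrix of the form $(L'(xy))_{x,y}$ has rank at most $r$, because its row $x$ is the image of $\Theta_x\rho_\Lambda\in\mathcal R$ under the linear map $v\mapsto((\Theta_yv)(\Lambda))_y$.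

We show that $L'=L$ on words of length at most $2n+1$. By induction on $|x|$, $\Theta_x\rho_\Lambda=\rho_x$ for $|x|\le n+1$. For $v\in\mathcal R$ and $|y'|\le n-1$ we have $(\Theta_av)(y')=v(ay')$, since on generators $\rho_{xa}(y')=L(xay')=\rho_x(ay')$. By induction on $|y|$ this gives $(\Theta_yv)(\Lambda)=v(y)$ for $|y|\le n$: if $y=ay'$, then $(\Theta_{y'}\Theta_av)(\Lambda)=(\Theta_av)(y')=v(ay')$. Hence $L'(xy)=(\Theta_y\rho_x)(\Lambda)=\rho_x(y)=L(xy)$ for $|x|\le n+1$ and $|y|\le n$.

Since $L$ is nonregular, $L\ne L'$. Let $w$ be a shortest word on which they differ; $\mu=|w|\ge2n+2$. Let $x_i$ be the prefix of $w$ of length $i$ and $y_j$ the suffix of length $j$, for $0\le i,j\le\mu$. The entry $L(x_iy_j)+L'(x_iy_j)\in\mathbb F_2$ is $0$ if $i+j<\mu$, and it is $1$ if $i+j=\mu$, because then $x_iy_j=w$. So this $(\mu+1)\times(\mu+1)$ matrix is triangular with respect to the antidiagonal and nonsingular. It is the sum of a submatrix of $H_\mu$ and a matrix of rank at most $r$, so $r_\mu\ge\mu+1-r\ge\mu+1-n/2>\mu/2$. As $\mu\ge n_0$, this is a contradiction.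
\end{proof}

A \emph{rectangle} in a matrix is a set of positions of the form $X'\times Y'$, with $X'$ a set of rows and $Y'$ a set of columns. It is a \emph{$1$-rectangle} (a \emph{$0$-rectangle}) of a $0/1$ matrix if all entries in it are $1$ (are $0$). If the ones are \emph{partitioned} into $k$ rectangles, the matrix is a sum of $k$ matrices of rank at most one. Our rectangles will overlap, and a \emph{cover} of the ones alone says little: the matrix $[x\ne y]$ on $\{0,1\}^k$ has its ones covered by the $2k$ rectangles $\{x:x_i=b\}\times\{y:y_i=1-b\}$, yet it is the sum of the identity and the all-ones matrix and has rank at least $2^k-1$. The next lemma, after Aho, Ullman and Yannakakis, turns covers of \emph{both} colors into a partition.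

\begin{lemma}\label{lem:upper}
Let $K\ge1$. If the ones of a $0/1$ matrix are covered by at most $K$ $1$-rectangles and the zeros by at most $K$ $0$-rectangles, then its rank over $\mathbb F_2$ is at most $(2K)^{\log K+1}$.
\end{lemma}

\begin{proof}
Fix the two covers, order the $1$-rectangles of the first, and write a rectangle $D$ as $X_D\times Y_D$. Alice knows a row $x$ and Bob a column $y$. They maintain a set $\mathcal Z$ of $0$-rectangles, initially the whole $0$-cover. While $\mathcal Z\neq\emptyset$ they do the following.
\begin{itemize}
\item If the $1$-cover has a rectangle $D$ with $x\in X_D$ such that at most $|\mathcal Z|/2$ of the $G\in\mathcal Z$ satisfy $X_G\cap X_D\ne\emptyset$, Alice announces the first such $D$, and $\mathcal Z$ is replaced by the set of these $G$.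
\item Otherwise Alice passes. If the $1$-cover has a rectangle $D$ with $y\in Y_D$ such that at most $|\mathcal Z|/2$ of the $G\in\mathcal Z$ satisfy $Y_G\cap Y_D\ne\emptyset$, Bob announces the first such $D$, and $\mathcal Z$ is replaced by the set of these $G$.
\item If neither can announce, they stop with output $0$.
\end{itemize}
When $\mathcal Z=\emptyset$ they stop with output $1$. Each announcement at least halves $|\mathcal Z|\le K$, so there are at most $d=\lfloor\log K\rfloor+1$ announcements.

The output is the entry at $(x,y)$. If the entry is $0$, some $G$ in the $0$-cover contains $(x,y)$. It is never removed, because $x\in X_G\cap X_D$ when Alice announces $D$ and $y\in Y_G\cap Y_D$ when Bob does. So the output is not $1$. If the entry is $1$, some $D$ in the $1$-cover contains $(x,y)$. Every $G\in\mathcal Z$ is disjoint from $D$, so $X_G\cap X_D=\emptyset$ or $Y_G\cap Y_D=\emptyset$. Hence the number of $G$ meeting $D$ in rows plus the number meeting it in columns is at most $|\mathcal Z|$, one of the two is at most $|\mathcal Z|/2$, and someone can announce. So the output is not $0$.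

Record a run by its sequence of announcements, each labeled with the speaker; a letter of this record has at most $2K$ possible values. The record so far determines $\mathcal Z$, and a run stops when $\mathcal Z=\emptyset$, so no record with output $1$ is a proper prefix of another. Extending such records arbitrarily to length $d$ is therefore injective, and there are at most $(2K)^d$ of them. The pairs $(x,y)$ that produce a given record form a rectangle, since, given $\mathcal Z$, each announcement or pass by Alice is a condition on $x$ and each announcement by Bob is a condition on $y$. Thus the ones are partitioned into at most $(2K)^{\log K+1}$ rectangles.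
\end{proof}

Together the lemmas say that a nonregular language needs covers with $(\log K+1)^2>\log n-1$ infinitely often. To prove regularity we must therefore cover $H_n$ with $K=2^{o(\sqrt{\log n})}$ rectangles; polynomially many would be of no use.

\section{The game at a cut}\label{sec:cut}

From now on $M$, $L$, $\alpha<\beta$ are as in Theorem~\ref{thm:B}. If the initial state is halting, then $L$ is $\Sigma^*$ or $\emptyset$, so we assume that it is not, and $C_n\ge1$. Fix $n$, let $Q$ be the set of non-halting memory states that use at most $S_n$ cells, and write
\[
c=|Q|=C_n,\qquad T=T_n\ge1,\qquad \Delta=\beta-\alpha\in(0,1].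
\]
We shall start $M$ in configurations that need not be reachable from the initial one. To keep such runs under control, replace every move that leads to a non-halting memory state outside $Q$, or off the input tape, by a rejecting halt. On inputs of length at most $2n$, runs from the initial configuration never meet such a move and are unchanged.

Let $|x|,|y|\le n$. The \emph{left segment} of the tape is $\triangleright x$ and the \emph{right segment} is $y\triangleleft$. The \emph{points} are the symbols
\[
P_L=\{s\}\cup\{(\ell,q):q\in Q\},\qquad P_R=\{(r,q):q\in Q\},\qquad P=P_L\cup P_R .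
\]
Here $s$ stands for the initial configuration, $(\ell,q)$ for memory state $q$ on the last cell of the left segment, and $(r,q)$ for $q$ on the first cell of the right segment. We keep $s$ as a separate symbol even when $x$ is empty. Put $m=|P|=2c+1$ and $E=P\cup\{A,R\}$, where $A$ and $R$ stand for ``accepted'' and ``not accepted''. For vectors on $E$ write $t\cdot g=\sum_{j\in E}t_jg_j$, and let $\mathbf e_j$ be the unit vectors.

For $p\in P_L$, start the machine at $p$, follow a \emph{local strategy} (a strategy for histories that begin at $p$ and stay in the left segment), and stop when the machine halts or its head enters the right segment in a non-halting state. Let $t_{(r,q)}$ be the probability of entering the right segment in state $q$, let $t_A$ be the probability of accepting, let $t_R$ be the remaining probability (of rejecting or staying in the segment forever), and let $t_j=0$ for $j\in P_L$. The set of probability vectors $t$ obtained from all local strategies is $\mathcal D_p$; it is nonempty. For $p\in P_R$ define $\mathcal D_p$ in the same way with left and right exchanged. The essential point is that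
\begin{center}
\emph{$\mathcal D_p=\mathcal D_p(x)$ depends only on $x$ if $p\in P_L$, and $\mathcal D_p=\mathcal D_p(y)$ only on $y$ if $p\in P_R$.}
\end{center}

A strategy $\sigma$ on $xy$ defines the \emph{boundary process} $Z_0,Z_1,\dots$ on $E$. Put $Z_0=s$. If $Z_k$ is a point, follow the run until it next crosses the cut in a non-halting state, and let $Z_{k+1}$ be the point of arrival; if it accepts before that, $Z_{k+1}=A$, and if it rejects or never crosses again, $Z_{k+1}=R$. The states $A$ and $R$ are absorbing. An accepting run is finite, so $p_\sigma(xy)=\lim_k\Pr[Z_k=A]$. Let $N$ be the number of $k$ with $Z_k\in P$.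

\begin{lemma}\label{lem:process}
\begin{enumerate}
\item[(a)] For every strategy, given the history up to the arrival at $Z_k=p\in P$, the law of $Z_{k+1}$ is a vector in $\mathcal D_p$.
\item[(b)] For every choice of $t^{(p)}\in\mathcal D_p$ $(p\in P)$ there is a strategy on $xy$, called \emph{stationary with rows $t^{(p)}$}, under which $Z$ is the Markov chain with these rows.
\item[(c)] For every strategy, $N<\infty$ almost surely and $\mathbb E N\le T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) After a fixed history ending at $p$, the choices of the strategy up to the next crossing form a local strategy at $p$, and the coins still to be tossed are independent of the history. (b) Fix a local strategy $\sigma_p$ that produces $t^{(p)}$. At each arrival at $p$, apply $\sigma_p$ to the part of the history that begins with this arrival. (c) Points are non-halting, so at least one step is made between $Z_k\in P$ and $Z_{k+1}$. Thus $N$ is at most the number of steps, whose expectation is at most $T(|xy|)\le T$.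
\end{proof}

Part (c) is the only place where the time bound enters. It concerns runs from $s$ only; from a point that cannot be reached, the machine may run forever.

\begin{remark}[no coins]\label{rem:nocoins}
Let $M$ be a finite automaton without probabilistic configurations. Then each $\mathcal D_p$ is a set of unit vectors, and $xy$ is accepted if and only if there is a path from $s$ to $A$ in the graph with an edge $p\to j$ whenever $\mathbf e_j\in\mathcal D_p$: an accepting run gives such a path, and a simple path is followed by a stationary strategy. The family $(\mathcal D_p(x))_{p\in P_L}$ takes at most $2^{(m+2)(c+1)}$ values, independently of $n$, and determines the Myhill--Nerode class of $x$. So $L$ is regular, with no assumption on time.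
\end{remark}

\begin{definition}
Let $g:E\to[0,\infty)$ with $g_R=0<g_A$. We call $g$ an \emph{upper certificate} for $(x,y)$ if $t\cdot g\le g_p$ for all $p\in P$ and all $t\in\mathcal D_p$, and a \emph{lower certificate} for $(x,y)$ if for every $p\in P$ there is $t\in\mathcal D_p$ with $t\cdot g\ge g_p$.
\end{definition}

Think of $g_p/g_A$ as a claimed bound on the probability of acceptance from $p$. An upper certificate says that no plan of the prover can raise $g$ on average; a lower certificate says that some plan keeps it from falling.

\begin{lemma}\label{lem:cert}
\begin{enumerate}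
\item[(a)] If $g$ is an upper certificate for $(x,y)$, then $\operatorname{acc}(xy)\le g_s/g_A$.
\item[(b)] If $g$ is a lower certificate for $(x,y)$, then some strategy accepts $xy$ with probability at least $g_s/g_A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a strategy. By Lemma~\ref{lem:process}(a), $\mathbb E\,g(Z_{k+1})\le\mathbb E\,g(Z_k)$, so $g_A\Pr[Z_k=A]\le\mathbb E\,g(Z_k)\le g_s$. Let $k\to\infty$.

(b) Take the stationary strategy whose rows are the vectors $t$ in the definition. Then $\mathbb E\,g(Z_{k+1})\ge\mathbb E\,g(Z_k)$, so $g_s\le\mathbb E\,g(Z_k)\le g_A\Pr[Z_k=A]+(\max g)\Pr[N>k]$, and $\Pr[N>k]\to0$ by Lemma~\ref{lem:process}(c).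
\end{proof}

Part (b) needs halting on every input under every strategy. If two points $p,p'$ could pass control back and forth forever, with $\mathbf e_{p'}\in\mathcal D_p$ and $\mathbf e_p\in\mathcal D_{p'}$, then $g_p=g_{p'}=g_A$ would satisfy the inequalities at both points whether or not acceptance is possible.

\begin{lemma}\label{lem:rect}
Let $\mathcal G$ be a finite set of vectors on $E$. Suppose that for all $x,y\in\Sigma^{\le n}$ there is in $\mathcal G$ an upper certificate with $g_s<\beta g_A$ if $xy\notin L$, and a lower certificate with $g_s>\alpha g_A$ if $xy\in L$. Then the zeros of $H_n$ are covered by at most $|\mathcal G|$ $0$-rectangles and the ones by at most $|\mathcal G|$ $1$-rectangles.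
\end{lemma}

\begin{proof}
Let $g\in\mathcal G$ be nonnegative with $g_R=0<g_A$. The pairs for which $g$ is an upper certificate form the rectangle
\[
\{x:\forall p\in P_L\ \forall t\in\mathcal D_p(x):\ t\cdot g\le g_p\}\times\{y:\forall p\in P_R\ \forall t\in\mathcal D_p(y):\ t\cdot g\le g_p\}.
\]
If $g_s<\beta g_A$, each pair in it has $\operatorname{acc}(xy)<\beta$ by Lemma~\ref{lem:cert}(a), so $xy\notin L$. The pairs for which $g$ is a lower certificate form the rectangle
\[
\{x:\forall p\in P_L\ \exists t\in\mathcal D_p(x):\ t\cdot g\ge g_p\}\times\{y:\forall p\in P_R\ \exists t\in\mathcal D_p(y):\ t\cdot g\ge g_p\}.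
\]
If $g_s>\alpha g_A$, each pair in it has $\operatorname{acc}(xy)>\alpha$ by Lemma~\ref{lem:cert}(b), so $xy\in L$. By hypothesis these rectangles cover all zeros and all ones.
\end{proof}

A certificate is a list of only $m+2$ numbers, however complicated the sets $\mathcal D_p$ are. Moreover there is room: a non-member has $\operatorname{acc}\le\alpha$, while its certificate needs to prove only $\operatorname{acc}<\beta$. The task is to spend this room on rounding.

\section{Two points, by hand}\label{sec:two}

Take thresholds $1/4<3/4$ and suppose that only two points $\ell,r$ matter and the run starts at $\ell$. At $\ell$ the prover picks $a$ from a set $I(x)\subseteq[0,1]$, and the run accepts with probability $a$ and moves to $r$ otherwise. At $r$ the prover picks $b$ from a set $J(y)\subseteq[0,1]$, and the run rejects with probability $b$ and returns to $\ell$ otherwise. Under the stationary strategy $(a,b)$, with $d=a+b-ab$, the acceptance probability $h$ from $\ell$ satisfies $h=a+(1-a)(1-b)h$, so $h=a/d$, and $\mathbb EN=(2-a)+(1-a)(1-b)\mathbb EN$, so $\mathbb EN=(2-a)/d\ge 1/d$.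

Normalize $g_A=1$ and write $\gamma=g_\ell-g_r$. The inequalities $a+(1-a)g_r\le g_\ell$ and $(1-b)g_\ell\le g_r$ of an upper certificate read
\begin{equation}\label{eq:two}
a(1-g_\ell)\le(1-a)\gamma\quad(a\in I(x)),\qquad\gamma\le b\,g_\ell\quad(b\in J(y)).
\end{equation}
If $a$ and $b$ are of order $1/T$ and $g_\ell<3/4$, then $a/4\le\gamma\le b$: the two values must differ, by an amount of order $1/T$. A grid for the \emph{values} $g_\ell,g_r$ must therefore have mesh about $1/T$ and about $T$ points, which is too many. But \eqref{eq:two} fixes the \emph{gap} $\gamma$ only up to a factor. Let $xy\notin L$. For all $a,b$ we have $a/d\le1/4$, that is $3a\le b(1-a)$, and $d\ge1/T$, so $b\ge d-a\ge3d/4\ge3/(4T)$. Put $b^*=\inf J(y)\ge3/(4T)$; then $a\le(1-a)b^*/3$ for all $a\in I(x)$. With $g_\ell=1/2$, condition \eqref{eq:two} becomes $a\le2(1-a)\gamma$ and $2\gamma\le b$, and it holds for every $\gamma\in[b^*/6,b^*/2]$. This interval contains a power $2^{-z}$, and $1\le z\le\log(8T)$. So the vectors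
\[
g_A=1,\qquad g_\ell=\tfrac12,\qquad g_r=\tfrac12-2^{-z},\qquad g_R=0\qquad(1\le z\le 3+\log T)
\]
certify all non-members: the number of rectangles is $O(\log T)$.

The logarithm reflects a real effect. Example~\ref{ex:exp} has the same arithmetic, with $a=16^{-i}$, $b=16^{-j}/4$ and $\log T$ of order $n$. There the pairs $(0^{j+1},1^j)$, $0\le j<n$, are zeros of $H_n$, and no $0$-rectangle contains two of them, since $0^{j+1}1^{j'}\in L_\le$ for $j<j'$. So $n$ rectangles are needed.

In general we sort the values and round the \emph{gaps between consecutive values} to a geometric grid, setting very small gaps to zero. This multiplies each difference $g_j-g_p$ by a factor near $1$ and adds a small error. The exact optimal values satisfy the certificate inequalities with no slack, so they do not survive rounding. We use instead the values of a modified game, in which the transition probabilities may be distorted by a factor $e^{\pm\varepsilon}$ (to absorb the multiplicative error) and a small leak to $A$ or $R$ is added (to absorb the additive error). The next section shows that both modifications are cheap.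

\section{Chains, leaks and rounding}\label{sec:tools}

\subsection{Absorbing chains}

A \emph{chain} is a Markov chain on $E$ in which $A$ and $R$ are absorbing; it is given by rows $\pi^{(p)}$, $p\in P$. For a nonzero vector $w\ge0$ on $E$ let $\overline w=w/\sum_jw_j$; the \emph{chain with weights} $w^{(p)}$ has rows $\overline{w^{(p)}}$. A probability vector $\pi$ on $E$ is \emph{$\theta$-terminal} if $\pi_A+\pi_R\ge\theta$. Let $\mathcal V$ be the set of $V\in[0,1]^E$ with $V_A=1$ and $V_R=0$, a complete metric space in the sup norm. Recall Banach's theorem: a map $\Phi$ of a nonempty complete metric space into itself that shrinks all distances by a factor $\rho<1$ has exactly one fixed point.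

\begin{lemma}\label{lem:values}
Let $\theta>0$.
\begin{enumerate}
\item[(a)] For $p\in P$ let $\Pi_p$ be a nonempty set of $\theta$-terminal probability vectors. There is exactly one $V\in\mathcal V$ with $V_p=\sup_{\pi\in\Pi_p}\pi\cdot V$ for all $p\in P$, and exactly one $U\in\mathcal V$ with $U_p=\inf_{\pi\in\Pi_p}\pi\cdot U$ for all $p\in P$.
\item[(b)] A chain with $\theta$-terminal rows $\pi^{(p)}$ is absorbed almost surely from every start, and the vector $h$ of probabilities of absorption in $A$ is the only $h\in\mathcal V$ with $h_p=\pi^{(p)}\cdot h$ for all $p\in P$.
\item[(c)] In (b), if $\zeta>0$, $V\in\mathcal V$ and $\pi^{(p)}\cdot V\ge V_p-\zeta$ for all $p\in P$, then $h_p\ge V_p-\zeta/\theta$ for all $p\in P$.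
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $V,V'\in\mathcal V$ and $\theta$-terminal $\pi$ we have $\pi\cdot V\in[0,1]$ and $|\pi\cdot V-\pi\cdot V'|\le\sum_{j\in P}\pi_j|V_j-V'_j|\le(1-\theta)\|V-V'\|_\infty$. Two suprema, or two infima, over the same index set differ by at most the supremum of the termwise differences. So both maps are contractions of $\mathcal V$.

(b) The chain is still in $P$ after $k$ steps with probability at most $(1-\theta)^k$. Conditioning on the first step gives the equations, and uniqueness is (a) with $\Pi_p=\{\pi^{(p)}\}$.

(c) Let $D=\max_{p\in P}(V_p-h_p)$ and assume $D>0$. Since $V$ and $h$ agree at $A$ and $R$, we have $V_p-h_p\le\zeta+\sum_{j\in P}\pi^{(p)}_j(V_j-h_j)\le\zeta+(1-\theta)D$ for all $p$. So $D\le\zeta+(1-\theta)D$, that is, $D\le\zeta/\theta$.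
\end{proof}

If all weights are distorted by factors $e^{\pm\varepsilon}$, the probability of a single path with $k$ steps may change by a factor $e^{\pm2\varepsilon k}$. Used for paths of length about $T$, this would force $\varepsilon\approx1/T$ and a grid with more than $T$ points. For absorption probabilities, the exponent is the number of points, not the number of steps.

\begin{lemma}\label{lem:perturb}
Let $u^{(p)},w^{(p)}\ge0$ be vectors on $E$ with $e^{-\varepsilon}u^{(p)}_j\le w^{(p)}_j\le e^{\varepsilon}u^{(p)}_j$ for all $j$ and $u^{(p)}_A+u^{(p)}_R>0$, for every $p\in P$. Let $h_s$ and $h'_s$ be the probabilities of absorption in $A$ from $s$ for the chains with weights $u^{(p)}$ and $w^{(p)}$. Then $e^{-2\varepsilon m}h_s\le h'_s\le e^{2\varepsilon m}h_s$.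
\end{lemma}

\begin{proof}
Change the $m$ rows one at a time. All intermediate chains have positive weight on $\{A,R\}$ in each row. It suffices to show that changing row $p$ alone multiplies $h_s$ by a factor in $[e^{-2\varepsilon},e^{2\varepsilon}]$. For $j\in E$ let $a_j$ and $b_j$ be the probabilities that the chain started at $j$ first meets the set $\{A,p,R\}$ in $A$ and in $p$, respectively, where time $0$ counts. These numbers do not depend on row $p$, and $b_A=b_R=0$. By the Markov property $h_j=a_j+b_jh_p$. With $u=u^{(p)}$, the equation $h_p\sum_ju_j=\sum_ju_jh_j=\sum_ju_j(a_j+b_jh_p)$ gives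
\[
h_p=\frac{\sum_ju_ja_j}{\sum_ju_j(1-b_j)},
\]
where the denominator is at least $u_A+u_R>0$. Numerator and denominator are linear in $u$ with nonnegative coefficients, so each changes by a factor in $[e^{-\varepsilon},e^\varepsilon]$, and $h_p$ by a factor in $[e^{-2\varepsilon},e^{2\varepsilon}]$. The same holds for $h_s=a_s+b_sh_p$, since $a_s\ge 0$ and $b_s\ge 0$ are unchanged.
\end{proof}

\subsection{Leaks}

The vectors in $\mathcal D_p$ need not be terminal. A leak makes them so, at every point, reachable or not, and the time bound limits its cost.

\begin{lemma}\label{lem:leak}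
Let $\sigma$ be a strategy on $xy$ with boundary process $Z$, let $\delta>0$ and $F\in\{A,R\}$. Let $\omega_0,\omega_1,\dots\in\{0,1\}$ be independent of each other and of the run, with $\Pr[\omega_k=1]=\delta/(1+\delta)$. Put $Z'_k=F$ if $Z_i\in P$ and $\omega_i=1$ for some $i<k$, and $Z'_k=Z_k$ otherwise.
\begin{enumerate}
\item[(a)] The probability that $Z'$ reaches $A$ differs from $p_\sigma(xy)$ by at most $\delta T$.
\item[(b)] Given the history up to the arrival at $Z_k=p\in P$ and $\omega_0=\dots=\omega_{k-1}=0$, the law of $Z'_{k+1}$ is $(t+\delta\mathbf e_F)/(1+\delta)$ for some $t\in\mathcal D_p$. If $\sigma$ is stationary with rows $t^{(p)}$, then $Z'$ is the chain with weights $t^{(p)}+\delta\mathbf e_F$.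
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $Z'=Z$ unless $Z_k\in P$ and $\omega_k=1$ for some $k$, which has probability at most $\sum_k\delta\Pr[Z_k\in P]=\delta\,\mathbb EN\le\delta T$. (b) With probability $\delta/(1+\delta)$ we have $\omega_k=1$ and $Z'_{k+1}=F$; otherwise $Z'_{k+1}=Z_{k+1}$, whose law $t$ is given by Lemma~\ref{lem:process}.
\end{proof}

\begin{remark}[no prover]\label{rem:noprover}
Suppose that $M$ has no existential choices, so that $\mathcal D_p=\{t^{(p)}\}$. Then prefixes can be classified directly. Let $\delta'=\Delta/(4(m+2)T)$, $\varepsilon=\Delta/(24m)$ and $u^{(p)}_j=t^{(p)}_j+\delta'\in[\delta',2]$ for all $j\in E$. The chain with these weights follows $Z$ until it makes a jump to a uniformly random element of $E$, which happens at each point with probability at most $(m+2)\delta'$. As in Lemma~\ref{lem:leak}(a), its absorption probability $h_s$ is within $\Delta/4$ of $\operatorname{acc}(xy)$. If $x,x'$ have the same integers $\lfloor\varepsilon^{-1}\ln u^{(p)}_j\rfloor$ for $p\in P_L$, $j\in E$, then Lemma~\ref{lem:perturb} gives $h'_s\ge h_s-\Delta/12$, so $\operatorname{acc}(xy)\ge\beta$ implies $\operatorname{acc}(x'y)\ge\beta-\frac\Delta4-\frac\Delta{12}-\frac\Delta4>\alpha$.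 Hence $x$ and $x'$ have equal rows in $H_n$. For constant $c$ there are $(\log (T+4))^{O(1)}$ distinct rows, and for polynomial $T$ Lemma~\ref{lem:lower} gives regularity. With a prover one would have to record, for each $p$, a \emph{subset} of a grid with $(\log(T+4))^{O(1)}$ elements, and the number of subsets exceeds $n$.
\end{remark}

\subsection{Rounding the gaps}

Fix the truncation level $\lambda$, the leak $\delta$, the distortion $\varepsilon$, the smallest gap $\eta$ that is kept, and two derived constants:
\[
\lambda=\frac\Delta8,\quad\delta=\frac\Delta{8T},\quad\varepsilon=\frac\Delta{24m},\quad\eta=\frac{\delta\lambda}{m+1},\qquad\tau=1-\lambda,\quad\theta_0=\frac{e^{-\varepsilon}\delta}{e^\varepsilon(1+\delta)} .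
\]
For a vector $u\ge0$ on $E$ let $\Xi(u)$ be the finite set of \emph{distortions} $w_j=\xi_ju_j$ with $\xi_j\in\{e^{-\varepsilon},e^\varepsilon\}$. If $t$ is a probability vector, $F\in\{A,R\}$ and $w\in\Xi(t+\delta\mathbf e_F)$, then $w_F\ge e^{-\varepsilon}\delta$ and $\sum_jw_j\le e^\varepsilon(1+\delta)$, so $\overline w$ is $\theta_0$-terminal.

Let $\hat V:E\to[0,1]$ attain its minimum at $R$ and its maximum at $A$, and let $v_0<\dots<v_k$ be its distinct values, so $k\le m+1$. Put $\gamma_i=v_i-v_{i-1}$. Let $\gamma'_i=0$ if $\gamma_i<\eta$, and otherwise let $\gamma_i'$ be the least number of the form $e^{\varepsilon z}$, $z\in\mathbb Z$, that is at least $\gamma_i$. The \emph{rounding} of $\hat V$ is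
\[
g_j=\sum_{i\ge1:\ v_i\le\hat V_j}\gamma'_i\qquad(j\in E).
\]
Let $\mathcal G$ be the set of all roundings. It depends on $E$ and the parameters, not on $x$ or $y$.

\begin{lemma}\label{lem:round}
\begin{enumerate}
\item[(a)] The rounding $g$ of $\hat V$ satisfies $g\ge0$, $g_R=0$, $g_A=\max g$, and whenever $\hat V_j\ge\hat V_{j'}$,
\begin{equation}\label{eq:round}
\hat V_j-\hat V_{j'}-\delta\lambda\ \le\ g_j-g_{j'}\ \le\ e^\varepsilon(\hat V_j-\hat V_{j'}).
\end{equation}
\item[(b)] $|\mathcal G|\le K:=(m+2)^{m+2}\bigl(2+\varepsilon^{-1}\ln(1/\eta)\bigr)^{m+1}$, and there is a constant $C_\Delta$ depending only on $\Delta$ such that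
\begin{equation}\label{eq:K}
\log K\le C_\Delta\,c\,\bigl(\log(c+1)+\log\log(T+4)\bigr).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In both cases $\gamma_i-\eta\le\gamma'_i\le e^\varepsilon\gamma_i$. Sum over the $i$ with $\hat V_{j'}<v_i\le\hat V_j$; there are at most $m+1$ of them, the $\gamma_i$ add up to $\hat V_j-\hat V_{j'}$, and $(m+1)\eta=\delta\lambda$.

(b) A rounding is determined by the map $E\to\{0,\dots,m+1\}$ that sends $j$ to the index of $\hat V_j$, and by the rounded gaps, padded with zeros to a list of length $m+1$. A nonzero rounded gap is $e^{\varepsilon z}$ with $\varepsilon^{-1}\ln\eta\le z\le0$, because $\eta\le\gamma_i\le1$. So each gap has at most $2+\varepsilon^{-1}\ln(1/\eta)$ values. Since $1/\eta=64(m+1)T/\Delta^2$,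
\[
\ln(1/\eta)=\ln(64/\Delta^2)+\ln(m+1)+\ln T\le3\ln(64/\Delta^2)\,(m+1)\log(T+4),
\]
as each term is at most the product of the three factors $\ln(64/\Delta^2)$, $m+1$, $\log(T+4)$, all at least $1$. With $1/\varepsilon=24m/\Delta$ we get $2+\varepsilon^{-1}\ln(1/\eta)\le C'(m+1)^2\log(T+4)$ for $C'=2+72\Delta^{-1}\ln(64/\Delta^2)$. For $c\ge1$ we have $m+2=2c+3\le5c$ and $2c+3\le(c+1)^3$. Hence
\[
\log K\le(m+2)\bigl(3\log(m+2)+\log C'+\log\log(T+4)\bigr)\le5c\bigl(9\log(c+1)+\log C'+\log\log(T+4)\bigr),
\]
and \eqref{eq:K} holds with $C_\Delta=5(9+\log C')$ because $\log(c+1)\ge1$.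
\end{proof}

The time bound enters $K$ only through $\ln(1/\eta)$, the number of scales at which a gap can lie. For constant $c$ we have $K=(\log(T+4))^{O(1)}$.

In the next two sections, for $V\in\mathcal V$, a point $p$ and a probability vector $t$, we write
\[
\mathrm{Pos}=\sum_jt_j(V_j-V_p)^+,\qquad\mathrm{Neg}=\sum_jt_j(V_p-V_j)^+,
\]
so that $t\cdot V-V_p=\mathrm{Pos}-\mathrm{Neg}$.

\section{Upper certificates for non-members}\label{sec:zeros}

\begin{proposition}\label{prop:zeros}
If $\operatorname{acc}(xy)\le\alpha$, then $\mathcal G$ contains an upper certificate $g$ for $(x,y)$ with $g_s<\beta g_A$.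
\end{proposition}

\begin{proof}
We give the prover extra help, a leak to $A$ and the right to distort each row, show that the value at $s$ stays close to $\alpha$, and round the values of this easier game.

\emph{Step 1: robust values.} Let $\Pi_p=\{\overline w: t\in\mathcal D_p,\ w\in\Xi(t+\delta\mathbf e_A)\}$. These vectors are $\theta_0$-terminal. Let $V\in\mathcal V$ be the solution of $V_p=\sup_{\pi\in\Pi_p}\pi\cdot V$ from Lemma~\ref{lem:values}(a). We claim that
\begin{equation}\label{eq:Vs}
V_s\le e^{2\varepsilon m}(\alpha+\delta T).
\end{equation}
Let $\zeta>0$. For each $p$ choose $t^{(p)}\in\mathcal D_p$ and $w^{(p)}\in\Xi(t^{(p)}+\delta\mathbf e_A)$ with $\overline{w^{(p)}}\cdot V\ge V_p-\zeta$. Let $h'_s$ and $h_s$ be the probabilities of absorption in $A$ from $s$ for the chains with weights $w^{(p)}$ and $t^{(p)}+\delta\mathbf e_A$. Then $V_s-\zeta/\theta_0\le h'_s$ by Lemma~\ref{lem:values}(c), and $h'_s\le e^{2\varepsilon m}h_s$ by Lemma~\ref{lem:perturb}. The stationary strategy with rows $t^{(p)}$ accepts with probability at most $\alpha$, so $h_s\le\alpha+\delta T$ by Lemma~\ref{lem:leak}. Let $\zeta\to0$.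

\emph{Step 2: slack.} Fix $p\in P$ and $t\in\mathcal D_p$. For $w\in\Xi(t+\delta\mathbf e_A)$ we have $\overline w\cdot V\le V_p$, that is, $\sum_jw_j(V_j-V_p)\le0$. Take $\xi_j=e^\varepsilon$ if $V_j>V_p$ and $\xi_j=e^{-\varepsilon}$ otherwise. The leak contributes $e^\varepsilon\delta(1-V_p)$ (if $V_p=1$ this term is zero), so $e^\varepsilon(\mathrm{Pos}+\delta(1-V_p))-e^{-\varepsilon}\mathrm{Neg}\le0$, or
\begin{equation}\label{eq:slack0}
e^{2\varepsilon}\bigl(\mathrm{Pos}+\delta(1-V_p)\bigr)\le\mathrm{Neg}.
\end{equation}

\emph{Step 3: truncation and rounding.} The additive slack $\delta(1-V_p)$ vanishes as $V_p\to1$. At such points we give up and claim only the trivial bound: let $\hat V=\min(V,\tau)$, which is minimal at $R$ and maximal at $A$, and let $g\in\mathcal G$ be its rounding. If $V_p\ge\tau$, then $\hat V_p=\hat V_A$, so $g_p=g_A=\max g$ and $t\cdot g\le g_p$. Let $V_p<\tau$, so $\hat V_p=V_p$. If $V_j>V_p$, then $V_p<\hat V_j\le V_j$, and \eqref{eq:round} gives $g_j-g_p\le e^\varepsilon(V_j-V_p)$. If $V_j\le V_p$, then $\hat V_j=V_j$, and \eqref{eq:round} gives $g_j-g_p\le-(V_p-V_j)+\delta\lambda$. Averaging with $t$ and using \eqref{eq:slack0},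
\[
t\cdot g-g_p\le e^\varepsilon\mathrm{Pos}-\mathrm{Neg}+\delta\lambda\le(e^\varepsilon-e^{2\varepsilon})\mathrm{Pos}-e^{2\varepsilon}\delta(1-V_p)+\delta\lambda\le-\delta(1-\tau)+\delta\lambda=0 .
\]

\emph{Step 4: the ratio.} By \eqref{eq:round} for the pair $A,R$, and $\delta\lambda\le\Delta^2/64\le\Delta/8$, we have $g_A\ge\tau-\delta\lambda\ge1-\Delta/4>0$. So $g$ is an upper certificate, and $\beta g_A\ge\beta-\Delta/4=\alpha+3\Delta/4$. By \eqref{eq:round} for the pair $s,R$, by \eqref{eq:Vs}, and by $\delta T=\Delta/8$, $\varepsilon+2\varepsilon m\le3\varepsilon m=\Delta/8$, $e^{\Delta/8}\le1+\Delta/4$ and $\alpha+\Delta/8\le1$,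
\[
g_s\le e^\varepsilon V_s\le\bigl(1+\tfrac\Delta4\bigr)\bigl(\alpha+\tfrac\Delta8\bigr)\le\alpha+\tfrac{3\Delta}8<\beta g_A.\qedhere
\]
\end{proof}

\section{Lower certificates for members}\label{sec:ones}

Here the leak goes to $R$ and the distortion works against the prover. One step is new. Lemma~\ref{lem:perturb} applies to Markov chains, while the hypothesis $\operatorname{acc}(xy)\ge\beta$ concerns strategies that depend on the history. So we first find a stationary strategy that is almost as good, and then distort its rows.

\begin{proposition}\label{prop:ones}
If $\operatorname{acc}(xy)\ge\beta$, then $\mathcal G$ contains a lower certificate $g$ for $(x,y)$ with $g_s>\alpha g_A$.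
\end{proposition}

\begin{proof}
\emph{Step 1: a good stationary choice.} The vectors $(t+\delta\mathbf e_R)/(1+\delta)$ with $t\in\mathcal D_p$ are $\theta$-terminal for $\theta=\delta/(1+\delta)$. Let $Y\in\mathcal V$ be the solution, from Lemma~\ref{lem:values}(a), of $Y_p=\sup_{t\in\mathcal D_p}(t+\delta\mathbf e_R)\cdot Y/(1+\delta)$. Let $\sigma$ be any strategy and $Z'$ its process with leak to $R$. By Lemma~\ref{lem:leak}(b), $\mathbb E\,Y(Z'_{k+1})\le\mathbb E\,Y(Z'_k)$, so $Y_s\ge\mathbb E\,Y(Z'_k)\ge\Pr[Z'_k=A]$. Letting $k\to\infty$ and using Lemma~\ref{lem:leak}(a), we get $Y_s\ge p_\sigma(xy)-\delta T$, and the supremum over $\sigma$ gives $Y_s\ge\beta-\Delta/8$.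

Let $\zeta=\theta\Delta/16$. Choose $t^{(p)}\in\mathcal D_p$ such that $u^{(p)}=t^{(p)}+\delta\mathbf e_R$ satisfies $\overline{u^{(p)}}\cdot Y\ge Y_p-\zeta$. By Lemma~\ref{lem:values}(c), the chain with weights $u^{(p)}$ is absorbed in $A$ from $s$ with probability $h_s\ge Y_s-\Delta/16\ge\beta-3\Delta/16>0$.

\emph{Step 2: robust values.} Let $\Pi_p=\{\overline w:w\in\Xi(u^{(p)})\}$, a finite set of $\theta_0$-terminal vectors, and let $U\in\mathcal V$ be the solution of $U_p=\min_{\pi\in\Pi_p}\pi\cdot U$. Choose $w^{(p)}\in\Xi(u^{(p)})$ attaining the minimum at $U$. By Lemma~\ref{lem:values}(b), $U$ is the vector of absorption probabilities of the chain with weights $w^{(p)}$. By Lemma~\ref{lem:perturb} and $2\varepsilon m=\Delta/12$,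
\begin{equation}\label{eq:Us}
U_s\ge e^{-2\varepsilon m}h_s\ge\bigl(1-\tfrac\Delta{12}\bigr)\bigl(\beta-\tfrac{3\Delta}{16}\bigr)\ge\beta-\tfrac\Delta{12}-\tfrac{3\Delta}{16}.
\end{equation}

\emph{Step 3: slack.} Fix $p$, let $t=t^{(p)}$, and form $\mathrm{Pos}$ and $\mathrm{Neg}$ with $U$ in place of $V$. For all $w\in\Xi(u^{(p)})$ we have $\sum_jw_j(U_j-U_p)\ge0$. Take $\xi_j=e^{-\varepsilon}$ if $U_j>U_p$ and $\xi_j=e^\varepsilon$ otherwise. Since $U_R=0\le U_p$, the leak contributes $-e^\varepsilon\delta U_p$, and we obtain
\begin{equation}\label{eq:slack1}
\mathrm{Pos}\ge e^{2\varepsilon}(\mathrm{Neg}+\delta U_p).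
\end{equation}

\emph{Step 4: truncation and rounding.} Now the slack vanishes as $U_p\to0$, so we truncate from below: let $\hat U=\max(U,\lambda)$, with minimum $\lambda$ at $R$ and maximum $1$ at $A$, and let $g\in\mathcal G$ be its rounding. If $U_p\le\lambda$, then $\hat U_p=\hat U_R$, so $g_p=0\le t\cdot g$. Let $U_p>\lambda$, so $\hat U_p=U_p$. If $U_j\ge U_p$, then $\hat U_j=U_j$, and \eqref{eq:round} gives $g_j-g_p\ge U_j-U_p-\delta\lambda$. If $U_j<U_p$, then $U_j\le\hat U_j<U_p$, and \eqref{eq:round} gives $g_j-g_p\ge-e^\varepsilon(U_p-U_j)$. Averaging with $t$ and using \eqref{eq:slack1},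
\[
t\cdot g-g_p\ge\mathrm{Pos}-\delta\lambda-e^\varepsilon\mathrm{Neg}\ge(e^{2\varepsilon}-e^\varepsilon)\mathrm{Neg}+e^{2\varepsilon}\delta U_p-\delta\lambda\ge\delta\lambda-\delta\lambda=0 .
\]

\emph{Step 5: the ratio.} We have $\delta\lambda\le\Delta/64$. By \eqref{eq:round} for the pair $A,R$, $0<1-\lambda-\delta\lambda\le g_A\le e^\varepsilon$, so $g$ is a lower certificate. By \eqref{eq:round} for the pair $s,R$ and \eqref{eq:Us},
\[
g_s\ge U_s-\lambda-\delta\lambda\ge\beta-\Delta\bigl(\tfrac1{12}+\tfrac3{16}+\tfrac18+\tfrac1{64}\bigr)=\beta-\tfrac{79}{192}\Delta\ge\beta-\tfrac5{12}\Delta>0 .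
\]
Since $1/g_A\ge e^{-\varepsilon}\ge1-\Delta/24$, we get $g_s/g_A\ge(1-\frac\Delta{24})(\beta-\frac{5\Delta}{12})\ge\beta-\frac{11\Delta}{24}>\alpha$.
\end{proof}

\section{Proofs of the main results}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For each $n$ let $K_n$ be the number $K$ of Lemma~\ref{lem:round}(b), formed with $c=C_n$ and $T=T_n$. By Propositions~\ref{prop:zeros} and~\ref{prop:ones} and Lemma~\ref{lem:rect}, the zeros and the ones of $H_n$ are each covered by at most $K_n$ monochromatic rectangles. If $L$ is nonregular, Lemmas~\ref{lem:lower} and~\ref{lem:upper} give, for infinitely many $n$,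
\[
\frac n2<r_n\le(2K_n)^{\log K_n+1},\qquad\text{hence}\qquad\log n-1<(\log K_n+1)^2 .
\]
So $\log K_n>\sqrt{\log n-1}-1\ge\sqrt{\log n}-2$, which is at least $\frac12\sqrt{\log n}$ once $\log n\ge16$. With \eqref{eq:K} this gives \eqref{eq:star} for infinitely many $n$, with $\kappa=1/(2C_\Delta)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}(1) and Theorem~\ref{thm:A}]
In constant space $C_n$ is bounded. Let $\nu>0$ and choose $i_0$ with $\log\log(T(i)+4)\le\nu\sqrt{\log i}$ for $i\ge i_0$. The finitely many $i<i_0$ contribute a constant, so $\log\log(T_n+4)\le\nu\sqrt{\log 2n}$ for large $n$. Thus the left side of \eqref{eq:star} is $o(\sqrt{\log n})$, the inequality fails for all large $n$, and $L$ is regular. If $T(n)\le2^{(\log n)^d}$ for large $n$, then $\log\log(T(n)+4)=O(\log\log n)=o(\sqrt{\log n})$. Theorem~\ref{thm:A} is the case of polynomial $T$ with $\alpha=1/4$, $\beta=3/4$.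
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}(2)]
If $S(n)=o(\log\log n)$, the argument just used for $T_n$ gives $S_n=o(\log\log n)$, so $C_n\le2^{d(S_n+1)}=(\log n)^{o(1)}$. Together with $\log\log(T_n+4)=O(\log\log n)$, the left side of \eqref{eq:star} is $(\log n)^{o(1)}$, which is less than $\kappa\sqrt{\log n}$ for all large $n$. So $L$ is regular.

For optimality we follow Stearns, Hartmanis and Lewis \cite{SHL}. Let $\mathrm{bin}(i)$ be the binary representation of $i$ without leading zeros, and let
\[
L_0=\{\mathrm{bin}(1)\#\mathrm{bin}(2)\#\cdots\#\mathrm{bin}(k):k\ge1\}.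
\]
For $x_i=\mathrm{bin}(1)\#\cdots\#\mathrm{bin}(i)\#$ we have $x_i\,\mathrm{bin}(j+1)\in L_0$ if and only if $i=j$, so the $x_i$ lie in different Myhill--Nerode classes and $L_0$ is nonregular.

Call the maximal $\#$-free pieces of the input \emph{blocks}. A deterministic machine checks that the first block is $1$ and then verifies the blocks from left to right, rejecting at the first error. Suppose that the blocks up to $\mathrm{bin}(j)$ have been verified, and let $b$ be the length of $\mathrm{bin}(j)$. If $\triangleleft$ follows, the machine accepts. Otherwise $\#$ follows, then a new block. The machine computes $b$ in a binary counter and counts the length of the new block, stopping and rejecting as soon as the count exceeds $b+1$. It checks that the new block begins with $1$. Then, for $i=0,1,\dots,b$, it compares bit $i$ (from the right) of the new block with bit $i$ of $j+1$, reading a missing bit as $0$. Bit $i$ of $j+1$ is the sum modulo $2$ of bit $i$ of $\mathrm{bin}(j)$ and a carry, which is $1$ at $i=0$ and is kept in the finite control. The index $i$ is kept in a counter, and a bit is located by counting $i+1$ cells to the left from the delimiter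 ($\#$ or $\triangleleft$) that ends its block, stopping early at the delimiter that begins it. Since $j+1<2^{b+1}$ and the new block has at most $b+1$ bits and no leading zero, all tests succeed exactly when the new block is $\mathrm{bin}(j+1)$.

All counters are bounded by $b+2$. The input, of length $n$, contains $\mathrm{bin}(1),\dots,\mathrm{bin}(j)$, so $j\le n$ and $b\le\log n+1$. Hence the space is $O(\log\log n)$ on every input, accepted or not; this is why the length of the new block is tested before anything else. The machine is deterministic and halts, so it never repeats a configuration, and for large $n$ it makes at most $(n+2)\,2^{O(\log\log n)}$ steps, which is polynomial in $n$.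
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Arbeitsgruppe Informatik} (as printed: ARBEITSGRUPPE INFORMATIK),
\texttt{http://theo.cs.ovgu.de/\allowbreak autofosp/\allowbreak tt-baende/\allowbreak 1995-Theorietag5-\allowbreak Rauischholzhausen-\allowbreak bei-Giessen.pdf}

\bibitem{CHPW}
Condon, Hellerstein, Pottle and Wigderson, SIAM J. Comput. 27 (1998).

\bibitem{Freivalds}
Freivalds, 1981.

\bibitem{SHL}
Stearns, Hartmanis and Lewis, 1965.

\end{thebibliography}
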